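\title{The Broyden-like matrices converge in dimension two\\ but need not converge in dimension three}

\begin{abstract}
Under the standard assumptions that make the iterates of the Broyden-like method converge $q$-superlinearly, do the matrices $B_k$ converge as well? The answer depends on the dimension. For every $n\ge3$ we construct a $C^\infty$ map $F$ that agrees with the identity to infinite order at its zero, together with starting data arbitrarily close to $(u^*,F'(u^*))$, for which the matrices of Broyden's original method accumulate at every point of a circle. For $n\le2$ the matrices converge for every admissible choice of the update parameters. The same holds in any dimension if all but two components of $F$ are affine and the corresponding rows of $B_0$ are exact.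
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The method and the question}

Let $F:\mathbb{R}^n\to\mathbb{R}^n$. To solve $F(u)=0$, Newton's method computes its steps from $F'(u^k)s^k=-F(u^k)$. The \emph{Broyden-like method} replaces the Jacobian by a matrix $B_k$ that is corrected by a term of rank one after each step. Fix constants $0<\sigma_{\min}\le\sigma_{\max}<2$; we call $[\sigma_{\min},\sigma_{\max}]$ the \emph{window}. Given $u^0\in\mathbb{R}^n$ and an invertible $B_0\in\mathbb{R}^{n\times n}$, the method proceeds for $k=0,1,2,\dots$ as follows. If $F(u^k)=0$, it stops. Otherwise it solves $B_ks^k=-F(u^k)$, sets $u^{k+1}=u^k+s^k$ and $y^k=F(u^{k+1})-F(u^k)$, chooses $\sigma_k\in[\sigma_{\min},\sigma_{\max}]$, and updates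
\begin{equation}\label{eq:update}
B_{k+1}=B_k+\sigma_k\,(y^k-B_ks^k)\,\frac{(s^k)^T}{(s^k)^Ts^k}.
\end{equation}
The $B_k$ are the \emph{Broyden-like matrices}, and $\sigma_k\equiv1$ is \emph{Broyden's method}. The update changes $B_k$ only in the direction just explored: $B_{k+1}v=B_kv$ for $v\perp s^k$, while $B_{k+1}s^k=(1-\sigma_k)B_ks^k+\sigma_ky^k$.

The \emph{standard assumptions} are: there is $u^*$ with $F(u^*)=0$, the map $F$ is continuously differentiable in a neighborhood of $u^*$, the matrix $F'(u^*)$ is invertible, and $F'$ is Lipschitz continuous near $u^*$. Under these assumptions it is known that there is $\varepsilon>0$ such that, whenever $|u^0-u^*|\le\varepsilon$ and $\|B_0-F'(u^*)\|\le\varepsilon$, the method is well defined for every choice of the $\sigma_k$ and either terminates at $u^*$ after finitely many steps or converges $q$-superlinearly, that is, $u^k\to u^*$ and $|u^{k+1}-u^*|/|u^k-u^*|\to0$. The question whether the matrices converge too, for instance under these same assumptions, comes from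 \cite{CBLM}. For a map $F$ satisfying the standard assumptions and a window, consider the following property.
\begin{quote}
\textbf{(C)}\quad There is $\delta>0$ such that for every $(u^0,B_0)$ with $|u^0-u^*|\le\delta$ and $\|B_0-F'(u^*)\|\le\delta$, and every sequence $(\sigma_k)$ in the window for which the method does not terminate, the sequence $(B_k)$ converges to some matrix in $\mathbb{R}^{n\times n}$.
\end{quote}
The problem is to decide whether (C) holds for every $F$ satisfying the standard assumptions and every window.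

\subsection{What one would guess}

For $n=1$ the update reads $B_{k+1}=(1-\sigma_k)B_k+\sigma_k\,y^k/s^k$. The difference quotients $y^k/s^k$ tend to $F'(u^*)$ and $|1-\sigma_k|$ stays below a constant less than $1$, so $B_k\to F'(u^*)$. For $n\ge2$ one cannot expect this limit. Take $F(u)=(F_1(u_1),u_2)$, $u^0=(u^0_1,0)$, and a matrix $B_0$ with second row $(0,1)$: all steps are multiples of $e_1$, and the entry of $B_k$ in position $(1,2)$ never changes. This is why (C) asks only for some limit.

There is good evidence for a limit. After a normalization that makes $F'(u^*)=I$, the errors $E_k=B_k-I$ satisfy $E_{k+1}-E_k\to0$, and $E_kE_k^T$ converges, in every dimension (Lemma~\ref{lem:three}). One would guess that $E_k$ converges. What is missing is that the increments $E_{k+1}-E_k$ are only shown to be square summable, and that $EE^T$ does not change when $E$ is multiplied from the right by an orthogonal matrix. A slow, endless rotation of $E_k$ is not excluded. It turns out that there is no room for it in the plane, and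 just enough room in space.

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $n\ge3$. There is $F\in C^\infty(\mathbb{R}^n,\mathbb{R}^n)$ with $F(0)=0$, $F'(0)=I$, $F'$ globally Lipschitz continuous, and all derivatives of $F-\mathrm{id}$ vanishing at $0$, such that the following holds. For every $\delta>0$ there is $(u^0,B_0)$ with $|u^0|\le\delta$ and $\|B_0-I\|\le\delta$ for which Broyden's method $(\sigma_k\equiv1)$ does not terminate, $u^k\to0$, and $(B_k)$ does not converge. The set of accumulation points of $(B_k)$ contains a circle; for $n=3$ it is exactly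
\[
\{\,I+a_\infty b^T:\ b\perp a_\infty,\ |b|=1\,\}\qquad\text{for some } a_\infty\ne0 .
\]
\end{theorem}

Hence (C) can fail for every $n\ge3$ and every window with $\sigma_{\min}\le1\le\sigma_{\max}$, and the answer to the problem is negative. For $\delta\le\varepsilon$ the iterates in Theorem~\ref{thm:A} converge $q$-superlinearly while the matrices keep moving.

\begin{theorem}\label{thm:B}
Let $n\in\{1,2\}$. Then \textup{(C)} holds for every $F$ satisfying the standard assumptions and every window $0<\sigma_{\min}\le\sigma_{\max}<2$.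
\end{theorem}

\begin{corollary}\label{cor:C}
Let $n$ be arbitrary, let $F$ satisfy the standard assumptions, and let $0<\sigma_{\min}\le\sigma_{\max}<2$. Suppose that at least $n-2$ components of $F$ are affine and that the corresponding rows of $B_0$ equal those of $F'(u^*)$. Then there is $\delta>0$ such that $(B_k)$ converges whenever $|u^0-u^*|\le\delta$, $\|B_0-F'(u^*)\|\le\delta$, and the method does not terminate. The number $n-2$ cannot be replaced by $n-3$.
\end{corollary}

For windows that contain $1$ the threshold is therefore exactly $2$, for the dimension and for the number of nonlinear components. The case $n\ge3$ with a window that does not contain $1$ is not settled here; Remark~\ref{rem:sigma} shows where the construction uses $\sigma_k=1$.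

Section~\ref{sec:error} derives the recursion for the errors $E_k$. Section~\ref{sec:model} follows an error of rank one through two steps by hand; this computation contains the idea of both theorems. Sections~\ref{sec:cycle} and~\ref{sec:construction} prove Theorem~\ref{thm:A}, Section~\ref{sec:plane} proves Theorem~\ref{thm:B}, and Section~\ref{sec:affine} proves Corollary~\ref{cor:C}.

\section{The error recursion}\label{sec:error}

\subsection{Notation and normalization}

We write $|\cdot|$ for the Euclidean norm, $\|\cdot\|$ for the induced matrix norm, and $\|X\|_F=(\operatorname{tr}XX^T)^{1/2}$ for the Frobenius norm. We use $\|X\|\le\|X\|_F\le\sqrt n\,\|X\|$, $\|XY\|_F\le\|X\|_F\|Y\|$, $\|vw^T\|=\|vw^T\|_F=|v||w|$, and the fact that $I+E$ is invertible with $\|(I+E)^{-1}\|\le(1-\|E\|)^{-1}$ if $\|E\|<1$. For $v\ne0$ let $\hat v=v/|v|$, and let $P_v=\hat v\hat v^T$ be the orthogonal projection onto the line through $v$. The symmetric matrix $I-\sigma P_v$ acts as $1-\sigma$ on $v$ and as $1$ on $v^\perp$. Therefore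
\begin{equation}\label{eq:P}
\|I-\sigma P_v\|\le1\quad(0<\sigma<2),\qquad (I-\sigma P_v)^2=I-\sigma(2-\sigma)P_v,\qquad \det(I-\sigma P_v)=1-\sigma .
\end{equation}

Let $A=F'(u^*)$. Replace $F$ by $v\mapsto A^{-1}F(u^*+v)$, $u^k$ by $u^k-u^*$, and $B_k$ by $A^{-1}B_k$. Multiplying $B_ks^k=-F(u^k)$ and \eqref{eq:update} by $A^{-1}$ shows that the new sequences are generated by the method for the new map, with the same steps $s^k$ and the same $\sigma_k$. So we may assume that $F$ is \emph{normalized}: there are $L,R>0$ with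
\begin{equation}\label{eq:normal}
F(0)=0,\qquad F'(0)=I,\qquad \|F'(u)-I\|\le L|u|\quad\text{for }|u|\le R .
\end{equation}

Put
\[
E_k=B_k-I,\qquad f_k=F(u^k),\qquad \rho_k=y^k-s^k .
\]
The vector $\rho_k$ measures how far $F$ is from a translation $u\mapsto u+g$ along the $k$-th step. Since $B_ks^k=-f_k$, we have $y^k-B_ks^k=f_{k+1}$, and also $y^k-B_ks^k=\rho_k-E_ks^k$. This gives
\begin{align}
B_{k+1}s^{k+1}&=-f_{k+1}=E_ks^k-\rho_k,\label{eq:res}\\
E_{k+1}&=E_k(I-\sigma_kP_{s^k})+\Delta_k,\qquad \Delta_k=\sigma_k\,\frac{\rho_k(s^k)^T}{|s^k|^2},\label{eq:rec}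
\end{align}
and for $\sigma_k\equiv1$ the whole method reads
\begin{equation}\label{eq:broyden}
(I+E_k)s^k=-f_k,\qquad u^{k+1}=u^k+s^k,\qquad E_{k+1}=E_k+f_{k+1}\frac{(s^k)^T}{|s^k|^2}.
\end{equation}

\subsection{Estimates valid in every dimension}

\begin{lemma}\label{lem:basic}
Let $F$ satisfy \eqref{eq:normal}, let $\|E_0\|_F\le\frac18$ and $|u^0|\le\min\{R,\frac1{32L}\}$, and let $\sigma_k\in(0,2)$ for all $k$. Then the method is well defined, and as long as it has not terminated,
\[
|u^k|\le2^{-k}|u^0|,\qquad \|E_k\|_F\le\|E_0\|_F+2L\sum_{j<k}|u^j|\le\tfrac14,\qquad \|B_k^{-1}\|\le\tfrac43 .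
\]
Moreover, with $\varepsilon_k=L|u^k|=O(2^{-k})$ we have $|\rho_k|\le\varepsilon_k|s^k|$ and $\|\Delta_k\|_F\le2\varepsilon_k$.
\end{lemma}

\begin{proof}
We use induction on $k$; the case $k=0$ holds by assumption. Suppose that the first two bounds hold up to $k$ and $f_k\ne0$. Then $\|B_k^{-1}\|\le\frac43$, so $s^k$ is defined, and $s^k\neq0$. By \eqref{eq:normal}, $|F(u)-u|=|\int_0^1(F'(tu)-I)u\,dt|\le\frac L2|u|^2$ for $|u|\le R$. From $u^{k+1}=B_k^{-1}(B_ku^k-f_k)=B_k^{-1}(E_ku^k+u^k-F(u^k))$ we obtain
\[
|u^{k+1}|\le\tfrac43\bigl(\tfrac14+\tfrac L2|u^k|\bigr)|u^k|\le\tfrac43\bigl(\tfrac14+\tfrac1{64}\bigr)|u^k|\le\tfrac12|u^k| .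
\]
The segment from $u^k$ to $u^{k+1}$ thus lies in the ball of radius $|u^k|$, and $\rho_k=\int_0^1(F'(u^k+ts^k)-I)s^k\,dt$ gives $|\rho_k|\le\varepsilon_k|s^k|$. Hence $\|\Delta_k\|_F=\sigma_k|\rho_k|/|s^k|\le2\varepsilon_k$, and \eqref{eq:rec} with \eqref{eq:P} yields $\|E_{k+1}\|_F\le\|E_k\|_F+2L|u^k|$. Finally $2L\sum_{j\le k}|u^j|\le4L|u^0|\le\frac18$.
\end{proof}

\begin{lemma}\label{lem:three}
In the situation of Lemma~\ref{lem:basic}, let all $\sigma_k$ lie in a window $[\sigma_{\min},\sigma_{\max}]\subset(0,2)$, and suppose that the method does not terminate. Put $e_k=E_k\hat s^k$ and $\vartheta=\max\{|1-\sigma_{\min}|,|1-\sigma_{\max}|\}<1$, and fix $\lambda\in(\max\{\vartheta,\frac12\},1)$. Then: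
\begin{enumerate}
\item[(i)] $\sum_k|e_k|^2<\infty$; in particular $e_k\to0$ and $E_{k+1}-E_k\to0$;
\item[(ii)] $E_kE_k^T$ converges to a positive semidefinite matrix $S$;
\item[(iii)] $|\det E_k|=O(\lambda^k)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $S_k=E_kE_k^T$. Multiply \eqref{eq:rec} by its transpose. All terms that contain $\Delta_k$ are $O(\varepsilon_k)$ because $E_k$ is bounded, so \eqref{eq:P} gives
\begin{equation}\label{eq:S}
S_{k+1}=S_k-\sigma_k(2-\sigma_k)\,e_ke_k^T+O(\varepsilon_k).
\end{equation}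
On the window, $\sigma(2-\sigma)\ge c_0$ for some $c_0>0$. Taking traces in \eqref{eq:S} and summing over $k<l$ gives $c_0\sum_{k<l}|e_k|^2\le\|E_0\|_F^2+O(\sum_k\varepsilon_k)$, uniformly in $l$. Since $E_{k+1}-E_k=-\sigma_ke_k(\hat s^k)^T+\Delta_k$ by \eqref{eq:rec}, this proves (i). By (i) and \eqref{eq:S}, $\sum_k\|S_{k+1}-S_k\|<\infty$, which proves (ii). The determinant is Lipschitz continuous on bounded sets, so \eqref{eq:rec} and \eqref{eq:P} give $|\det E_{k+1}|\le\vartheta|\det E_k|+C2^{-k}$. With $\lambda_0=\max\{\vartheta,\frac12\}$, iterating yields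
\[
|\det E_k|\le\vartheta^k|\det E_0|+C\sum_{j<k}\vartheta^{k-1-j}2^{-j}\le\lambda_0^k|\det E_0|+Ck\lambda_0^{k-1}=O(\lambda^k).\qedhere
\]
\end{proof}

Every accumulation point $E$ of $(E_k)$ thus satisfies $EE^T=S$ and $\det E=0$. If $S=0$, then $E_k\to0$. The simplest other possibility is $S=aa^T$ with $a\ne0$. Then $E$ has range $\mathbb{R}a$, so $E=ab^T$, and $EE^T=S$ forces $|b|=1$. The question becomes whether the unit vector $b$ can keep moving.

\section{Two steps with an error of rank one}\label{sec:model}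

Let $\sigma_k\equiv1$ and let $F(u)=u+g$ be a translation. Then $\rho_k=0$, and \eqref{eq:res}, \eqref{eq:rec} become
\[
f_{k+1}=-E_ks^k,\qquad E_{k+1}=E_k(I-P_{s^k}),\qquad (I+E_{k+1})s^{k+1}=E_ks^k .
\]
Let the current error be $E=ab^T$ with $0<|a|<1$, $|b|=1$, $a\perp b$, and let the current step be a vector $x$ with $\beta=b\cdot x\ne0$. Any $x$ occurs as the step for a suitable residual, namely $f=-(I+E)x$.

The first update gives $E^+=a\tilde b^T$ with $\tilde b=(I-P_x)b$. The next step solves $(I+a\tilde b^T)s=\beta a$, so $s=\beta a/(1+\tilde b\cdot a)$. This step is parallel to $a$, and the second update gives $E^{++}=a\,((I-P_a)\tilde b)^T$. In words: \emph{a step that sees the error is followed by a step parallel to $a$, which projects the right factor back into $a^\perp$.}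

For $n=2$, $a^\perp$ is the line through $b$. The right factor may shrink, but it returns to the same line. This is the mechanism behind Theorem~\ref{thm:B}.

For $n=3$, $a^\perp$ is a plane. Let $a=\alpha e_3$, $b=e_1$, and take the step $x=\kappa(\sin\varphi\,e_1-\cos\varphi\,e_2)\perp a$ with $\kappa>0$ and $0<\varphi<\pi/2$. Then $\beta=\kappa\sin\varphi$ and
\[
\tilde b=e_1-\sin\varphi\,(\sin\varphi\,e_1-\cos\varphi\,e_2)=\cos\varphi\,(\cos\varphi\,e_1+\sin\varphi\,e_2).
\]
So $E^+=(\cos\varphi\,a)\,b'^T$, where $b'$ is $b$ rotated about $a$ by the angle $\varphi$. Since $\tilde b\cdot a=0$, the second step is $s=\beta a$, it satisfies $E^+s=0$, the error stays $E^{++}=E^+$, and the new residual is $-E^+s=0$. The two steps have three effects. The vector $b$ turns by $\varphi$; the norm of the error shrinks by the factor $\cos\varphi=1-O(\varphi^2)$; and the iterate lands exactly at the zero $-g$ of the translation. If this could be repeated with angles $\varphi_i\approx1/i$, then $\prod_i\cos\varphi_i>0$ and $\sum_i\varphi_i=\infty$: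 the error would keep a positive norm while $b$ runs around the circle infinitely often.

For a translation the method stops at $-g$. To go on, we let $F$ be a translation $u+g$ only on an annulus around $0$ that contains the points of the cycle, with $g$ so small that $-g$ lies far inside, on a smaller annulus where $F$ is another translation $u+g'$. The residual at the landing point is $g'-g$. It is tiny and otherwise at our disposal, so we may choose the next step $x$ as we like. This freedom depends on the exact landing. By \eqref{eq:res}, $F$ influences $f_{k+1}=\rho_k-E_ks^k$ only through $\rho_k$, and $|\rho_k|\le\varepsilon_k|s^k|$. The direction of $f_{k+1}$ is free only if $E_k\hat s^k$ is at most of order $\varepsilon_k$.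

Here lies the difficulty. Let $w$ be the step that led to $-g$ and let $f_1=g'-g\ne0$. By \eqref{eq:broyden} the error is no longer $ab^T$ but $ab^T+f_1w^T/|w|^2$, of rank two. The perturbation is small, but it spoils the exact landing after two steps, and with it the free choice for the next round. The remedy is to tilt $x$ slightly out of $a^\perp$ so that the second step is exactly orthogonal to the first. Two orthogonal projections then remove a whole plane, the error returns to rank one exactly, and a third step lands exactly.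

\section{An exact cycle of three steps}\label{sec:cycle}

In this section $n=3$. A triple $(a,b,w)$ of vectors in $\mathbb{R}^3$ is an \emph{admissible state} if
\[
0<|a|<1,\qquad |b|=1,\qquad w\ne0,\qquad a\cdot b=0,\qquad w\cdot b=0 .
\]
It describes an error $ab^T$ and a step $w$, taken with this error, whose endpoint has a free residual $f_1$. It is convenient to prescribe the next step $x$ instead of $f_1$. With $M_1=ab^T+f_1w^T/|w|^2$, $\beta=b\cdot x$ and $\tau=w\cdot x/|w|^2$, the equation $(I+M_1)x=-f_1$ reads $x+\beta a+\tau f_1=-f_1$, which determines $f_1=-(x+\beta a)/(1+\tau)$. The range of $M_1$ then lies in the plane $V=\operatorname{span}(a,x)$. So does the range of $M_2=M_1(I-P_x)$, and the second step, which satisfies $s_2=M_1x-M_2s_2$, lies in $V$. Orthogonality of $s_2$ to $x$ is therefore one scalar condition on $x$; it is \eqref{eq:star} below.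

\begin{lemma}\label{lem:cycle}
Let $(a,b,w)$ be an admissible state and let $x\in\mathbb{R}^3$ be linearly independent of $a$. Put
\[
\beta=b\cdot x,\qquad \tau=\frac{w\cdot x}{|w|^2},\qquad \omega=\frac{w\cdot a}{|w|^2},\qquad \theta=\frac{a\cdot x}{|x|^2},
\]
and assume $\beta\ne0$, $\tau\ne-1$, and
\begin{equation}\label{eq:star}
\beta(\theta+\omega)=\tau .
\end{equation}
Define
\begin{align*}
f_1&=-\frac{x+\beta a}{1+\tau}, & s_1&=x, & M_1&=ab^T+\frac{f_1w^T}{|w|^2},\\
f_2&=f_1+s_1, & s_2&=\beta(a-\theta x), & M_2&=M_1+\frac{f_2s_1^T}{|s_1|^2},\\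
f_3&=f_2+s_2, & s_3&=-f_3, & M_3&=M_2+\frac{f_3s_2^T}{|s_2|^2}.
\end{align*}
Then:
\begin{enumerate}
\item[(a)] $(I+M_j)s_j=-f_j$ for $j=1,2,3$;
\item[(b)] $M_2=M_1(I-P_{s_1})$ and $M_3=M_2(I-P_{s_2})$;
\item[(c)] $f_2=-M_1x=\dfrac{\tau x-\beta a}{1+\tau}$ and $s_3=-\dfrac{\beta}{1+\tau}\bigl(\tau a+(\omega-\theta\tau)x\bigr)$;
\item[(d)] if $b'$ is a unit normal of $V=\operatorname{span}(a,x)$, then $M_3=a'b'^T$ with $a'=M_1b'\in V$, and $a'\cdot b'=s_3\cdot b'=0$.
\end{enumerate}
\end{lemma}

The definitions and (a) say that these are three steps of \eqref{eq:broyden} for a translation, whose residual changes by the step itself, and that the third step ends at residual $f_3+s_3=0$.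

\begin{proof}
We have $M_1v=(b\cdot v)\,a+\frac{w\cdot v}{|w|^2}f_1$ and $f_1\in V$, so $M_1$ has range in $V$.

\emph{First step.} $(I+M_1)x=x+\beta a+\tau f_1=-(1+\tau)f_1+\tau f_1=-f_1$. Hence $f_2=f_1+x=-M_1x$, which gives $M_2=M_1-M_1xx^T/|x|^2=M_1(I-P_x)$. Adding $x$ to the formula for $f_1$ gives the formula for $f_2$.

\emph{Second step.} Let $y=a-\theta x$. Then $y\cdot x=0$, and $y\ne0$ by linear independence, so $s_2=\beta y\ne0$ and $M_2y=M_1y$. Since $a\cdot b=0$ we have $b\cdot y=-\theta\beta$, and $w\cdot y/|w|^2=\omega-\theta\tau$. With $\nu=(\omega-\theta\tau)/(1+\tau)$ this gives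
\[
M_2y=-\theta\beta a-\nu(x+\beta a)=-\beta(\theta+\nu)a-\nu x,\qquad (I+M_2)y=\bigl(1-\beta(\theta+\nu)\bigr)a-(\theta+\nu)x .
\]
The last vector is parallel to $-f_2=(\beta a-\tau x)/(1+\tau)$ exactly when $\tau(1-\beta(\theta+\nu))=\beta(\theta+\nu)$, that is, when $\beta(\theta+\nu)=\tau/(1+\tau)$. Since $\theta+\nu=(\theta+\omega)/(1+\tau)$, this is \eqref{eq:star}. Under \eqref{eq:star},
\[
(I+M_2)s_2=\beta\Bigl(\frac{a}{1+\tau}-(\theta+\nu)x\Bigr)=\frac{\beta a-\tau x}{1+\tau}=-f_2 .
\]
Hence $f_3=f_2+s_2=-M_2s_2$, which gives $M_3=M_2(I-P_{s_2})$ and $s_3=M_2s_2=\beta M_2y=-\beta\bigl(\frac{\tau}{1+\tau}a+\nu x\bigr)$. This completes (b) and (c).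

\emph{Third step.} By (b), $M_3y=0$, and $M_3x=M_2x=0$ because $x\perp y$. As $x,y$ span $V$, the matrix $M_3$ vanishes on $V$. Since $s_3\in V$ by (c), $(I+M_3)s_3=s_3=-f_3$. Finally $b'\perp x,y$ gives $M_3b'=M_1b'=a'$. A matrix on $\mathbb{R}^3$ that vanishes on $V$ and maps $b'$ to $a'$ equals $a'b'^T$. Both $a'$ and $s_3$ lie in $V$, so they are orthogonal to $b'$.
\end{proof}

\begin{remark}\label{rem:sigma}
The return to rank one needs $\sigma=1$. For $\sigma\ne1$ the matrix $I-\sigma P_s$ is invertible by \eqref{eq:P}, so along a translation the update $E\mapsto E(I-\sigma P_s)$ preserves the rank of $E$.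
\end{remark}

It remains to solve \eqref{eq:star}. The direction $\hat x$ has two degrees of freedom. We prescribe its component $\eta$ along $b$, which fixes the angle of rotation up to a bounded factor, and use its component $\xi$ along $\hat a$ to satisfy \eqref{eq:star}. The small parameter is the ratio $r=|x|/|w|$ of the new step to the previous one. For $r=0$ the function in \eqref{eq:xi} below vanishes at $\xi=0$, which is the choice $x\perp a$ of Section~\ref{sec:model}.

\begin{lemma}\label{lem:choice}
Let $(a,b,w)$ be an admissible state, $\alpha=|a|$, and $c=\hat a\times b$. Let $\eta\in(0,\frac1{10}]$ and $\kappa>0$ satisfy $r:=\kappa/|w|\le\eta\alpha/8$; thus $r\le\frac1{80}$. Then there is $x=\kappa\hat x$ with $\hat x=\eta b+\xi\hat a-\zeta c$, $|\xi|<\frac12$, $\zeta>0$, that satisfies all hypotheses of Lemma~\ref{lem:cycle}. With a suitable orientation of $b'$: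
\begin{enumerate}
\item[(a)] $b'=\cos\varphi\,b+\sin\varphi\,c$ with $\varphi\in(0,\pi/2)$ and $\eta\le\sin\varphi\le\sqrt{4/3}\,\eta$;
\item[(b)] $f_1,f_2,f_3$ are nonzero and have norm at most $4\kappa$; in particular $s_3\ne0$;
\item[(c)] $\|M_1-ab^T\|\le4r$ and $\|M_2-M_1\|\le2(\eta\alpha+r)$;
\item[(d)] $|a'-\cos\varphi\,a|\le4r$.
\end{enumerate}
\end{lemma}

\begin{proof}
The vectors $b,c,\hat a$ form an orthonormal basis. Since $w\perp b$, we can write $\hat w=w_a\hat a+w_cc$ with $w_a^2+w_c^2=1$. For $\xi\in[-\frac12,\frac12]$ let $\zeta=\sqrt{1-\eta^2-\xi^2}>0$, so that $|\hat x|=1$, and let $t=\hat w\cdot\hat x=w_a\xi-w_c\zeta\in[-1,1]$. Then $\beta=\kappa\eta$, $\tau=rt$, $\theta=\alpha\xi/\kappa$, $\omega=\alpha w_a/|w|$, and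
\begin{equation}\label{eq:xi}
\beta(\theta+\omega)-\tau=\eta\alpha\,\xi+r\,(\eta\alpha w_a-t).
\end{equation}
This is a continuous function of $\xi$. Its second term has modulus at most $r(\eta\alpha+1)\le\frac{1.1}8\eta\alpha<\frac12\eta\alpha$, so the function is negative at $\xi=-\frac12$ and positive at $\xi=\frac12$. A zero $\xi\in(-\frac12,\frac12)$ gives \eqref{eq:star}. The vectors $x$ and $a$ are independent because $\hat x\cdot b=\eta\ne0=a\cdot b$. Also $\beta\ne0$, and $|\tau|\le r$ gives $1+\tau\ge\frac12$.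

(a) We have $V=\operatorname{span}(\hat a,\eta b-\zeta c)$, so $b'=(\zeta b+\eta c)/\sqrt{\zeta^2+\eta^2}$ is a unit normal, and $\sin\varphi=\eta/\sqrt{1-\xi^2}$ with $\frac34\le1-\xi^2\le1$.

(b) From $|x+\beta a|\le\kappa(1+\eta\alpha)\le2\kappa$ we get $|f_1|\le4\kappa$, and from $|\tau x-\beta a|\le\kappa(r+\eta\alpha)$ we get $|f_2|\le2\kappa(\eta\alpha+r)\le4\kappa$. Both vectors are nonzero, since $x,a$ are independent and the coefficient of $a$ is $-\beta/(1+\tau)\ne0$. Inserting $\tau a=\alpha rt\,\hat a$, $\omega x=\alpha rw_a\hat x$ and $\theta\tau x=\alpha r\xi t\,\hat x$ into Lemma~\ref{lem:cycle}(c) gives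
\[
s_3=-\frac{\beta\alpha r}{1+\tau}\bigl(t\,\hat a+(w_a-\xi t)\,\hat x\bigr).
\]
The bracket has norm at most $3$, so $|f_3|=|s_3|\le6\kappa\eta\alpha r\le\kappa$. If $s_3=0$, then $t=0$ and $w_a=0$ by independence; then $w_c\zeta=0$, so $w_c=0$, contradicting $w_a^2+w_c^2=1$. This is the only use of the hypothesis $w\cdot b=0$.

(c) $\|M_1-ab^T\|=|f_1|/|w|\le4r$ and $\|M_2-M_1\|=|f_2|/\kappa\le2(\eta\alpha+r)$.

(d) $a'-\cos\varphi\,a=M_1b'-a(b\cdot b')=(M_1-ab^T)b'$, and (c) applies.
\end{proof}

By Lemma~\ref{lem:cycle}(d) and Lemma~\ref{lem:choice}(b), the triple $(a',b',s_3)$ is again an admissible state provided $0<|a'|<1$. So cycles can be chained.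

\section{The map $F$ and its trajectories}\label{sec:construction}

We prove Theorem~\ref{thm:A}, first for $n=3$. One chain of cycles is not enough. Starting late in the chain makes $u^0$ small, but $\|B_0-I\|$ stays near $|a_\infty|>0$. Since a single $F$ has to serve every $\delta$, we need chains with $|a|\approx2^{-m}$ for all $m$. We interleave them, giving each cycle of each chain an annulus of its own. The cycles are pure algebra and are chosen first; $F$ is built afterwards to fit them.

\subsection{Choice of the cycles}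

Let $\eta_i=1/(i+10)$ for $i\ge0$, so that $\sum_i\eta_i=\infty$ and $\sum_i\eta_i^2\le\int_9^\infty t^{-2}\,dt=\frac19$. Let $m(1),m(2),\dots$ be the sequence $1;\,1,2;\,1,2,3;\dots$, in which every positive integer occurs infinitely often. We construct chains $m=1,2,\dots$ in stages $N=1,2,\dots$; stage $N$ performs the next cycle of chain $m(N)$. Put $d_0=1$.

At stage $N$ let $m=m(N)$, and let $i$ be the number of earlier stages that belong to chain $m$. If $i=0$, the state is $(a_0,b_0,w_0)=(2^{-m}e_3,e_1,e_2)$. If $i\ge1$, the state $(a_i,b_i,w_i)$ is the triple $(a',b',s_3)$ produced by the previous cycle of chain $m$. Choose $\kappa_N>0$ so small that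
\begin{equation}\label{eq:kappa}
r_i:=\frac{\kappa_N}{|w_i|}\le\min\bigl\{2^{-i-6}2^{-m},\ \tfrac18\eta_i|a_i|\bigr\},\qquad \kappa_N\le\tfrac1{64}\,d_{N-1}e^{-1/d_{N-1}},
\end{equation}
apply Lemmas~\ref{lem:choice} and~\ref{lem:cycle} with $\eta=\eta_i$ and $\kappa=\kappa_N$, and set
\[
d_N=\min\{|f_1|,|f_2|,|f_3|\}\in(0,4\kappa_N].
\]
Of the three conditions in \eqref{eq:kappa}, the first keeps the axis $a_i$ from drifting, the second is the hypothesis of Lemma~\ref{lem:choice}, and the third separates the scales of consecutive stages so strongly that $F-\mathrm{id}$ will vanish to infinite order at $0$. When $m$ is fixed we write $N_0<N_1<\cdots$ for the stages of chain $m$ and $\varphi_i,f_j^{(i)},s_j^{(i)},M_j^{(i)}$ for the data of its $i$-th cycle. Thus $M_3^{(i)}=a_{i+1}b_{i+1}^T$ and $s_3^{(i)}=w_{i+1}$.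

\begin{lemma}\label{lem:states}
All states are admissible, so the construction never breaks down. For fixed $m$ and $\alpha_0=2^{-m}$ we have $\frac38\alpha_0\le|a_i|\le\frac54\alpha_0\le\frac58$ for all $i$, and $a_i\to a_\infty\ne0$ with $|\hat a_i-\hat a_\infty|\le2^{-i}$.
\end{lemma}

\begin{proof}
The initial state is admissible. Suppose that cycles $0,\dots,i-1$ of chain $m$ have been carried out; we have to bound $|a_i|$. The factor $\cos\varphi$ in Lemma~\ref{lem:choice}(d) is best divided out, so let $\Pi_l=\prod_{j<l}\cos\varphi_j$ and $\tilde a_l=a_l/\Pi_l$ for $l\le i$. By Lemma~\ref{lem:choice}(a), $\sum_{j<l}\sin^2\varphi_j\le\frac43\cdot\frac19=\frac4{27}$. Since $\cos\varphi_j\ge\cos^2\varphi_j=1-\sin^2\varphi_j$ and $\prod_j(1-t_j)\ge1-\sum_jt_j$ for $t_j\in[0,1]$, we get $\Pi_l\in[\frac12,1]$. Lemma~\ref{lem:choice}(d) and \eqref{eq:kappa} give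
\[
|\tilde a_{l+1}-\tilde a_l|=\frac{|a_{l+1}-\cos\varphi_l\,a_l|}{\Pi_{l+1}}\le8r_l\le2^{-l-3}\alpha_0 .
\]
Summing over $l<i$ yields $|\tilde a_i-a_0|\le\frac14\alpha_0$, so $\frac34\alpha_0\le|\tilde a_i|\le\frac54\alpha_0$, and the bounds on $|a_i|=\Pi_i|\tilde a_i|$ follow. This completes the induction.

The same increments show $\tilde a_i\to\tilde a_\infty\ne0$ with $|\tilde a_i-\tilde a_\infty|\le2^{-i-2}\alpha_0$. The products $\Pi_i$ decrease to some $\Pi_\infty\ge\frac12$, so $a_i\to a_\infty=\Pi_\infty\tilde a_\infty\ne0$. For nonzero $v,v'$ we have $\hat v-\hat v'=\frac{v-v'}{|v|}+\frac{|v'|-|v|}{|v|}\,\hat v'$, hence $|\hat v-\hat v'|\le2|v-v'|/|v|$. With $v=\tilde a_i$ and $v'=\tilde a_\infty$ this gives $|\hat a_i-\hat a_\infty|\le2\cdot2^{-i-2}\cdot\frac43\le2^{-i}$.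
\end{proof}

\subsection{Definition of $F$}

From \eqref{eq:kappa} and $d_N\le4\kappa_N$ we get
\begin{equation}\label{eq:scales}
d_N\le4\kappa_N\le\tfrac1{16}d_{N-1},\qquad \kappa_{N+1}\le\tfrac1{64}d_N\le\tfrac1{16}\kappa_N .
\end{equation}
On the annulus of stage $N$ the map $F$ will be a translation $u+g_N$. The shifts are forced. The $i$-th cycle of a chain ends at the zero $-g_{N_i}$ of its translation. This point is to lie in the annulus of stage $N_{i+1}$ and to have the residual $f_1^{(i+1)}$ there, so we need $g_{N_{i+1}}-g_{N_i}=f_1^{(i+1)}$; and $g_N\to0$ is needed for $F(0)=0$. Therefore, if stage $N$ is the $i$-th cycle of chain $m$, we set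
\[
g_N=-\sum_{l>i}f_1^{(l)},
\]
where the sum runs over the later cycles of the same chain. By Lemma~\ref{lem:choice}(b), \eqref{eq:scales} and \eqref{eq:kappa},
\begin{equation}\label{eq:gN}
|g_N|\le\sum_{K>N}4\kappa_K\le\tfrac{64}{15}\kappa_{N+1}\le\tfrac18\,d_Ne^{-1/d_N}.
\end{equation}
Fix $\chi\in C^\infty(\mathbb{R},[0,1])$ with $\chi=0$ on $(-\infty,\frac14]$ and $\chi=1$ on $[\frac34,\infty)$, and define
\[
F(u)=u+g(u),\qquad g(u)=\sum_{K\ge1}\chi(|u|/d_K)\,(g_K-g_{K+1}).
\]
As $|u|$ decreases through the scale $d_K$, the $K$-th term switches the shift from $g_K$ to $g_{K+1}$.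

\begin{lemma}\label{lem:F}
The map $g$ is $C^\infty$, all its derivatives are bounded on $\mathbb{R}^3$, and $g$ and all its derivatives vanish at $0$. In particular $F(0)=0$, $F'(0)=I$, and $F'$ is globally Lipschitz continuous. Moreover, for $N\ge1$,
\begin{equation}\label{eq:annulus}
F(u)=u+g_N\qquad\text{if }\ \tfrac34d_N\le|u|\le\tfrac14d_{N-1}.
\end{equation}
\end{lemma}

\begin{proof}
The function $\psi(u)=\chi(|u|)$ is smooth, since it vanishes near $0$ and $|u|$ is smooth elsewhere, and it is constant for $|u|\ge\frac34$. So its partial derivatives of order $p\ge0$ are bounded by a constant $C_p$. Since $t\mapsto te^{-1/t}$ is increasing on $(0,\infty)$, \eqref{eq:gN} gives $|g_K-g_{K+1}|\le\frac14d_Ke^{-1/d_K}$. With $e^{1/d}\ge d^{-p}/p!$, the partial derivatives of order $p$ of the $K$-th term $\psi(u/d_K)(g_K-g_{K+1})$ are bounded by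
\[
C_p\,d_K^{-p}\cdot\tfrac14d_Ke^{-1/d_K}\le\tfrac14\,C_p\,p!\,d_K ,
\]
and $\sum_Kd_K<\infty$ by \eqref{eq:scales}. A series of smooth functions whose termwise derivatives of every order converge uniformly has a smooth sum and may be differentiated termwise. Hence $g$ is smooth with bounded derivatives; bounded second derivatives make $F'$ Lipschitz continuous. Each term vanishes in a neighborhood of $0$, so $g$ and all its derivatives vanish at $0$.

Let $\frac34d_N\le|u|\le\frac14d_{N-1}$. The $d_K$ decrease, so $|u|/d_K\ge\frac34$ for $K\ge N$ and $|u|/d_K\le\frac14$ for $1\le K<N$. Thus $g(u)=\sum_{K\ge N}(g_K-g_{K+1})=g_N$, because $g_K\to0$.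
\end{proof}

\subsection{The chains are trajectories of Broyden's method}

Fix $m$. The point at which $u+g_{N_i}$ takes the value $f_j^{(i)}$ is
\[
z_j^{(i)}=f_j^{(i)}-g_{N_i}\qquad(i\ge0,\ j=1,2,3).
\]

\begin{lemma}\label{lem:traj}
Broyden's method for $F$ with $u^0=z_1^{(0)}$ and $B_0=I+M_1^{(0)}$ is well defined, does not terminate, and satisfies
\[
u^k=z_j^{(i)},\qquad E_k=M_j^{(i)}\qquad\text{for }k=3i+j-1,\ \ i\ge0,\ \ j=1,2,3 .
\]
Moreover $u^k\to0$, $|u^0|\le\frac92\kappa_{N_0}$, and $\|B_0-I\|\le2^{1-m}$.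
\end{lemma}

\begin{proof}
\emph{Residuals.} Let $N=N_i$. Since $d_N\le|f_j^{(i)}|\le4\kappa_N$ and $|g_N|\le\frac18d_N\le\frac12\kappa_N$,
\[
\tfrac78d_N\le|z_j^{(i)}|\le\tfrac92\kappa_N\le\tfrac92\cdot\tfrac1{64}d_{N-1}\le\tfrac14d_{N-1}.
\]
So \eqref{eq:annulus} applies and $F(z_j^{(i)})=f_j^{(i)}\ne0$. The upper bound also shows $z_j^{(i)}\to0$ as $i\to\infty$.

\emph{Steps.} For $j=1,2$, $z_{j+1}^{(i)}-z_j^{(i)}=f_{j+1}^{(i)}-f_j^{(i)}=s_j^{(i)}$ by the definitions in Lemma~\ref{lem:cycle}. Since $g_{N_{i+1}}=g_{N_i}+f_1^{(i+1)}$, we have $z_1^{(i+1)}=-g_{N_i}$, and so $z_1^{(i+1)}-z_3^{(i)}=-f_3^{(i)}=s_3^{(i)}$.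

\emph{Invertibility.} By Lemma~\ref{lem:cycle}(b), Lemma~\ref{lem:choice}(c) and Lemma~\ref{lem:states}, $\|M_j^{(i)}\|\le\|M_1^{(i)}\|\le|a_i|+4r_i\le\frac58+\frac1{20}<1$. So $I+M_j^{(i)}$ is invertible.

\emph{Induction.} Suppose $u^k=z_j^{(i)}$ and $E_k=M_j^{(i)}$. Then $f_k=f_j^{(i)}\ne0$, and by Lemma~\ref{lem:cycle}(a) the unique solution of $(I+E_k)s=-f_k$ is $s_j^{(i)}$. For $j=1,2$ the next iterate is $z_{j+1}^{(i)}$, and the update in \eqref{eq:broyden} is the definition of $M_{j+1}^{(i)}$. For $j=3$ the next iterate is $z_1^{(i+1)}$, the step is $w_{i+1}$, and the update gives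
\[
E_{k+1}=a_{i+1}b_{i+1}^T+\frac{f_1^{(i+1)}w_{i+1}^T}{|w_{i+1}|^2}=M_1^{(i+1)} .
\]
Finally $\|B_0-I\|\le|a_0|+4r_0\le2^{-m}+2^{-4}2^{-m}\le2^{1-m}$ by \eqref{eq:kappa}.
\end{proof}

The first stage $N_0$ of chain $m$ tends to infinity with $m$, and $\kappa_N\to0$. So for every $\delta>0$ a sufficiently large $m$ gives $|u^0|\le\delta$ and $\|B_0-I\|\le\delta$.

\subsection{Accumulation points}

Each cycle rotates $b_i$ about its own axis $\hat a_i$. Because the axes converge with summable errors, we may compare with rotations about the limiting axis, where angles simply add. For a unit vector $q\in\mathbb{R}^3$, the rotation about $q$ by the angle $\varphi$ is given by Rodrigues' formula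
\[
\operatorname{Rot}_q(\varphi)v=\cos\varphi\,v+\sin\varphi\,q\times v+(1-\cos\varphi)(q\cdot v)q .
\]
It is orthogonal, satisfies $\operatorname{Rot}_q(\varphi)\operatorname{Rot}_q(\psi)=\operatorname{Rot}_q(\varphi+\psi)$, and acts on the plane $q^\perp$ as the planar rotation by $\varphi$. For unit vectors $v,q,q'$ we have $|(q-q')\times v|\le|q-q'|$ and $|(q\cdot v)q-(q'\cdot v)q'|\le2|q-q'|$, so
\begin{equation}\label{eq:rod}
|\operatorname{Rot}_q(\varphi)v-\operatorname{Rot}_{q'}(\varphi)v|\le3|q-q'|\qquad\text{for }0\le\varphi\le\pi/2 .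
\end{equation}

\begin{lemma}\label{lem:acc}
The accumulation points of $(b_i)$ are exactly the unit vectors orthogonal to $a_\infty$.
\end{lemma}

\begin{proof}
Let $q=\hat a_\infty$ and $\operatorname{Rot}=\operatorname{Rot}_q$. Since $b_i\perp\hat a_i$, we have $|b_i\cdot q|=|b_i\cdot(q-\hat a_i)|\le2^{-i}$, so every accumulation point is a unit vector orthogonal to $q$.

For the converse, Lemma~\ref{lem:choice}(a) and $b_j\perp\hat a_j$ give $b_{j+1}=\cos\varphi_j\,b_j+\sin\varphi_j\,\hat a_j\times b_j=\operatorname{Rot}_{\hat a_j}(\varphi_j)b_j$. Let $\Phi_l=\sum_{j<l}\varphi_j$. For $l\ge i$,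
\[
b_l-\operatorname{Rot}(\Phi_l-\Phi_i)b_i=\sum_{j=i}^{l-1}\operatorname{Rot}(\Phi_l-\Phi_{j+1})\bigl(b_{j+1}-\operatorname{Rot}(\varphi_j)b_j\bigr),
\]
and by \eqref{eq:rod} and Lemma~\ref{lem:states} the right side has norm at most $3\sum_{j\ge i}2^{-j}=6\cdot2^{-i}$. Let $b\perp q$ be a unit vector and $i\ge1$. The projection $v=b_i-(b_i\cdot q)q$ satisfies $|b_i-v|\le2^{-i}$ and $|v-\hat v|=1-|v|\le2^{-i}$, so $|b_i-\hat v|\le2\cdot2^{-i}$. Choose $\psi\in[0,2\pi)$ with $b=\operatorname{Rot}(\psi)\hat v$. The angles $\Phi_l-\Phi_i$, $l\ge i$, start at $0$, tend to infinity because $\varphi_j\ge\sin\varphi_j\ge\eta_j$ and $\sum_j\eta_j=\infty$, and increase in steps of at most $\gamma_i=\sup_{j\ge i}\varphi_j$. So $|\Phi_l-\Phi_i-\psi|\le\gamma_i$ for some $l\ge i$, and for this $l$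
\[
|b_l-b|\le6\cdot2^{-i}+|b_i-\hat v|+|\operatorname{Rot}(\Phi_l-\Phi_i)\hat v-\operatorname{Rot}(\psi)\hat v|\le8\cdot2^{-i}+\gamma_i .
\]
Since $\sin\varphi_j\le\sqrt{4/3}\,\eta_j\to0$ and $\varphi_j\in(0,\pi/2)$, we have $\gamma_i\to0$. Hence $b$ is an accumulation point.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $n=3$. The properties of $F$ are in Lemma~\ref{lem:F}; the starting data, nontermination and $u^k\to0$ are in Lemma~\ref{lem:traj} and the sentences after it. By Lemma~\ref{lem:choice}(c), $\|M_1^{(i)}-a_ib_i^T\|\le4r_i\to0$ and $\|M_2^{(i)}-M_1^{(i)}\|\le2(\eta_i|a_i|+r_i)\to0$, and $M_3^{(i)}=a_{i+1}b_{i+1}^T$. So $(E_k)$ has the same accumulation points as $(a_ib_i^T)$. Since $a_i\to a_\infty$ and $(b_i)$ is bounded, these are the matrices $a_\infty b^T$ with $b$ an accumulation point of $(b_i)$, and Lemma~\ref{lem:acc} identifies them. The linear map $b\mapsto a_\infty b^T$ multiplies lengths by $|a_\infty|>0$, so the accumulation points of $(B_k)$ form a circle and $(B_k)$ does not converge.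

For $n>3$ let $F_3$ be the map just constructed, write points of $\mathbb{R}^n$ as $(u,v)\in\mathbb{R}^3\times\mathbb{R}^{n-3}$, and take
\begin{equation}\label{eq:lift}
F(u,v)=(F_3(u),v),\qquad B_0=\operatorname{diag}(B_0^{(3)},I),\qquad v^0=0 .
\end{equation}
Then $F-\mathrm{id}=(g(u),0)$ has the required properties. If $B_k=\operatorname{diag}(B_k^{(3)},I)$ and $v^k=0$, then $f_k$, $s^k$ and $f_{k+1}$ have zero $v$-part, so $v^{k+1}=0$ and the update \eqref{eq:broyden} changes only the $3\times3$ block, exactly as for $F_3$.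
\end{proof}

\section{Convergence in dimensions one and two}\label{sec:plane}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Normalize as in Section~\ref{sec:error} and choose $\delta\le\min\{R,\frac1{32L}\}$ with $\sqrt n\,\|A^{-1}\|\delta\le\frac18$. For starting data as in (C), the normalized error $E_0=A^{-1}(B_0-A)$ has $\|E_0\|_F\le\frac18$, so Lemmas~\ref{lem:basic} and~\ref{lem:three} apply. We show that $(E_k)$ converges. For $n=1$, $E_k=\det E_k\to0$ by Lemma~\ref{lem:three}(iii). Let $n=2$.

\emph{Step 1: reduction to rank one.} We have $\det S=\lim(\det E_k)^2=0$. If $S=0$, then $\|E_k\|_F^2=\operatorname{tr}E_kE_k^T\to0$. Otherwise $S=\alpha^2aa^T$ with $\alpha>0$ and $|a|=1$; here, unlike in Section~\ref{sec:model}, it is convenient to let the right factor carry the norm. Let $a^\perp$ be a unit vector orthogonal to $a$, and put $b_k=E_k^Ta$ and $c_k=E_k^Ta^\perp$. Then $E_k=ab_k^T+a^\perp c_k^T$, and Lemma~\ref{lem:three}(ii) gives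
\[
|b_k|^2=a^TE_kE_k^Ta\to\alpha^2,\qquad |c_k|^2\to0,\qquad b_k\cdot c_k\to0 .
\]
It suffices to show that $b_k$ converges. The bound $c_k=o(1)$ carries no rate and is too weak for Step 3, but the determinant supplies a rate for the part of $c_k$ that matters. The number $|\det E_k|$ is the area of the parallelogram spanned by $b_k$ and $c_k$, so the component of $c_k$ orthogonal to $b_k$ has norm $|\det E_k|/|b_k|=O(\lambda^k)$. Absorbing the parallel component into the left factor, we get for large $k$
\begin{equation}\label{eq:rank1}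
E_k=a_kb_k^T+O(\lambda^k),\qquad a_k=a+\frac{b_k\cdot c_k}{|b_k|^2}\,a^\perp\to a .
\end{equation}

\emph{Step 2: small and large increments.} Let $h_k=b_k\cdot\hat s^k=a\cdot e_k$, so $h_k\to0$ by Lemma~\ref{lem:three}(i). Applying the transpose of \eqref{eq:rec} to $a$ gives $b_{k+1}=b_k-\sigma_kh_k\hat s^k+\Delta_k^Ta$, hence
\[
|b_{k+1}-b_k|\le2|h_k|+2\varepsilon_k\to0 .
\]
The $h_k$ are only known to be square summable. We split the indices according to whether the rank-one part of $E_k\hat s^k$ dominates the geometric errors: let $\mathcal{K}=\{k:|h_k|>\lambda^{k/2}\}$. Then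
\begin{equation}\label{eq:sumK}
\sum_{k\notin\mathcal{K}}|b_{k+1}-b_k|\le\sum_k\bigl(2\lambda^{k/2}+2\varepsilon_k\bigr)<\infty .
\end{equation}
If $\mathcal{K}$ is finite, $(b_k)$ is a Cauchy sequence and we are done. Let $\mathcal{K}$ be infinite.

\emph{Step 3: $b_{k+1}\cdot a\to0$ as $k\to\infty$ in $\mathcal{K}$.} As in Section~\ref{sec:model}, a step that sees the error is followed by a step almost parallel to $a$. Indeed, by \eqref{eq:res}, \eqref{eq:rank1} and $\varepsilon_k=O(2^{-k})=O(\lambda^k)$, for $k\in\mathcal{K}$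
\[
B_{k+1}s^{k+1}=|s^k|\bigl(h_ka_k+O(\lambda^k)\bigr)=|s^k|h_k\bigl(a_k+O(\lambda^{k/2})\bigr)=|s^k|h_k\,(a+o(1)).
\]
Let $\pi_k=b_{k+1}\cdot a$; then $|\pi_k|\le\|E_{k+1}\|\le\frac14$. By \eqref{eq:rank1}, $B_{k+1}a=a+\pi_ka_{k+1}+o(1)=(1+\pi_k)a+o(1)$. Since $\|B_{k+1}^{-1}\|\le\frac43$, this gives $B_{k+1}^{-1}a=a/(1+\pi_k)+o(1)$, and therefore
\[
s^{k+1}=|s^k|h_k\Bigl(\frac{a}{1+\pi_k}+o(1)\Bigr),\qquad \frac1{1+\pi_k}\ge\frac45 .
\]
Thus $\hat s^{k+1}=\pm a+o(1)$, with a sign depending on $k$, and $h_{k+1}=b_{k+1}\cdot\hat s^{k+1}=\pm\pi_k+o(1)$. As $h_{k+1}\to0$, we conclude $\pi_k\to0$ along $\mathcal{K}$.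

\emph{Step 4: conclusion.} For large $j$ let $k$ be the largest element of $\mathcal{K}$ with $k<j$; then $k\to\infty$ as $j\to\infty$. The indices $k+1,\dots,j-1$ are not in $\mathcal{K}$, so $|b_j-b_{k+1}|$ is bounded by a tail of the series \eqref{eq:sumK} and tends to $0$. With Step 3, $b_j\cdot a\to0$ along the full sequence. In $\mathbb{R}^2$ we have $|b_j|^2=(b_j\cdot a)^2+(b_j\cdot a^\perp)^2$, so $|b_j\cdot a^\perp|\to\alpha$: the distance from $b_j$ to $\{\alpha a^\perp,-\alpha a^\perp\}$ tends to $0$. The two points are $2\alpha$ apart and $b_{j+1}-b_j\to0$, so for large $j$ the nearer point is always the same, and $b_j$ converges to it.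
\end{proof}

\begin{remark}
The dimension enters twice: in Step 1, where a small determinant makes $E_k$ close to rank one, and in Step 4, where the vectors of length $\alpha$ orthogonal to $a$ form two points. In the example of Theorem~\ref{thm:A} with $n=3$ all accumulation points of $(E_k)$ have rank one and right factor orthogonal to $a_\infty$; what fails is Step 4, because the two points have become a circle. The Lipschitz condition is used to make $\varepsilon_k$ decay geometrically, and the window is used for $c_0>0$ and $\vartheta<1$ in Lemma~\ref{lem:three}. The value $\sigma=2$ must be excluded: for $n=1$, $F(u)=u$, $\sigma_k\equiv2$, $u^0\ne0$ and $0<|E_0|<1$, one has $E_{k+1}=-E_k$ and $u^{k+1}=E_ku^k/(1+E_k)\ne0$.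
\end{remark}

\section{Maps with affine components}\label{sec:affine}

An affine equation whose row in $B_0$ is exact is solved by the first step and stays solved. From then on the method runs in a subspace whose dimension is the number of remaining components.

\begin{proof}[Proof of Corollary~\ref{cor:C}]
Let $\mathcal{A}\subset\{1,\dots,n\}$ be the set of indices of the affine components with exact rows, $|\mathcal{A}|\ge n-2$, let $\mathcal{N}$ be its complement, $d=|\mathcal{N}|\le2$, and $A=F'(u^*)$. For $i\in\mathcal{A}$ we have $F_i(u)=(A(u-u^*))_i$. Put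
\[
W=\{v:\ (Av)_i=0\ \text{for }i\in\mathcal{A}\}=A^{-1}\operatorname{span}\{e_j:\ j\in\mathcal{N}\},\qquad \dim W=d .
\]
Let $\delta$ be small enough that Lemma~\ref{lem:basic} applies to the normalized data, as in the proof of Theorem~\ref{thm:B}.

If row $i\in\mathcal{A}$ of $B_k$ equals row $i$ of $A$, then
\[
(y^k-B_ks^k)_i=F_i(u^{k+1})=F_i(u^k)+(As^k)_i=F_i(u^k)+(B_ks^k)_i=0 ,
\]
so by \eqref{eq:update} row $i$ of $B_{k+1}$ equals row $i$ of $A$. By induction these rows never change and $F_i(u^k)=0$ for $k\ge1$. Hence $u^k-u^*\in W$ and $s^k\in W$ for $k\ge1$. If $d=0$, then $F(u^1)=0$ and the method terminates. Let $d\in\{1,2\}$.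

Denote the normalized data by $\tilde F(v)=A^{-1}F(u^*+v)$, $\tilde u^k=u^k-u^*$, and $\tilde B_k=A^{-1}B_k=I+E_k$. The rows of $B_k-A$ with index in $\mathcal{A}$ vanish, so $E_k=A^{-1}(B_k-A)$ has range in $W$ and $\tilde B_kW\subset W$. For $v\in W$ and $i\in\mathcal{A}$ we have $F_i(u^*+v)=(Av)_i=0$, so $\tilde F(W)\subset W$. Let $Q\in\mathbb{R}^{n\times d}$ have orthonormal columns spanning $W$, so that $Q^TQ=I$ and $QQ^T$ is the orthogonal projection onto $W$. Define
\[
G(v)=Q^T\tilde F(Qv)\quad(v\in\mathbb{R}^d),\qquad v^k=Q^T\tilde u^k,\qquad t^k=Q^Ts^k,\qquad C_k=Q^T\tilde B_kQ\qquad(k\ge1).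
\]
Then $G(0)=0$, and $G'(v)=Q^T\tilde F'(Qv)Q$ is Lipschitz continuous near $0$ with $G'(0)=I$, so $G$ satisfies the standard assumptions. For $k\ge1$ we have $\tilde u^k=Qv^k$, $s^k=Qt^k$ and $|t^k|=|s^k|$. Multiplying $\tilde B_ks^k=-\tilde F(\tilde u^k)$ by $Q^T$ gives $C_kt^k=-G(v^k)$, where $C_k$ is invertible since $\|C_k-I\|\le\|E_k\|\le\frac14$. Multiplying the normalized update \eqref{eq:update} by $Q^T$ from the left and by $Q$ from the right gives the update \eqref{eq:update} for $C_k$, $t^k$ and $G(v^{k+1})-G(v^k)$. So $(v^k,C_k)_{k\ge1}$ is generated by the method for $G$. It does not terminate, because $\tilde F(\tilde u^k)$ is a nonzero vector in $W$ and hence $G(v^k)\ne0$.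

By Lemma~\ref{lem:basic}, $|v^1|\le\delta/2$ and $\|C_1-I\|\le\|E_1\|_F\le\sqrt n\,\|A^{-1}\|\delta+2L\delta$. For small $\delta$ both bounds are below the number that Theorem~\ref{thm:B} provides for $G$ and the window, so $C_k$ converges. Since $\tilde B_kW\subset W$, we have $\tilde B_kQ=QC_k$. Since $s^k\in W$ for $k\ge1$, the updates do not change $\tilde B_k$ on $W^\perp$. Therefore
\[
\tilde B_k=QC_kQ^T+\tilde B_1(I-QQ^T)\qquad(k\ge1)
\]
converges, and so does $B_k=A\tilde B_k$.

For $n\ge3$ the example of Theorem~\ref{thm:A}, in the form \eqref{eq:lift} if $n>3$, has $n-3$ affine components whose rows in $B_0$ are exact, and its matrices do not converge for starting data arbitrarily close to $(0,I)$. So with $n-3$ in place of $n-2$ the statement fails for every window that contains $1$.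
\end{proof}

\begin{thebibliography}{1}

\bibitem{CBLM}
\emph{On the convergence of the Broyden-like method and the Broyden-like matrices},
\texttt{https://imsc.uni-graz.at/mannel/CBLM.pdf}.

\end{thebibliography}
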